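
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{An alg-universal variety that is not finitarily universal}


\begin{abstract}
A variety is alg-universal if the category of all directed graphs embeds fully into it, and finitarily universal if the category of finite directed graphs embeds fully into the category of its finitely generated algebras. We construct a variety with finitely many operations, all of arity one or two, and finitely many defining identities, that is alg-universal but not finitarily universal. In this variety there is at most one homomorphism between any two rigid finitely generated algebras. We also determine all of its rigid finitely generated algebras.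
\end{abstract}

\section{The question and the answer}

Throughout, a \emph{digraph} is a pair $G=(X,E)$ with $E\subseteq X\times X$, and a \emph{full embedding} is a functor that is injective on objects and bijective on every hom-set. Let $\mathbb{D}G$ be the category of all digraphs and their homomorphisms, and let $\mathbb{D}G_{\mathrm{fin}}$ be its full subcategory of finite digraphs.

A variety $\mathcal V$ of algebras is \emph{alg-universal} if every category of universal algebras and all their homomorphisms admits a full embedding into $\mathcal V$. Equivalently, $\mathbb{D}G$ admits a full embedding into $\mathcal V$, and this is the form we use. Alg-universality says that the homomorphisms of $\mathcal V$ can be as complicated as homomorphisms ever are. For instance, every monoid $M$ is the endomorphism monoid of an algebra, namely of the set $M$ with all right translations $x\mapsto xm$ as unary operations (an endomorphism $f$ satisfies $f(x)=f(1)x$). Hence every monoid is isomorphic to the endomorphism monoid of some algebra in any given alg-universal variety.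

The algebras that realize such complicated behavior may be large, and one would like to see it already among algebras that are generated by finitely many elements. Let $\mathcal V^{[\mathrm{fin}]}$ be the full subcategory of $\mathcal V$ formed by the finitely generated algebras; it contains the class $\mathcal V_{\mathrm{fin}}$ of finite algebras of $\mathcal V$. A variety $\mathcal V$ of a finitary similarity type is \emph{finitarily universal} if there is a full embedding $\mathbb{D}G_{\mathrm{fin}}\to\mathcal V^{[\mathrm{fin}]}$. For example, this holds if some full embedding $\mathbb{D}G\to\mathcal V$ carries $\mathbb{D}G_{\mathrm{fin}}$ into $\mathcal V_{\mathrm{fin}}$. The following problem is posed in \cite{chained}.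

\medskip
\noindent\textbf{Problem.} \emph{Is every alg-universal variety of a finitary similarity type finitarily universal?}
\medskip

A positive answer sounds plausible. Suppose that a full embedding is built by replacing each arc of a digraph by a copy of a fixed gadget. A finite digraph uses finitely many copies, so one expects it to go to a finitely generated algebra as soon as the gadget is finitely generated. What could go wrong is that every full embedding needs ingredients that are not finitely generated. We show that this can happen: the answer is no.

Call an object of a category \emph{rigid} if its only endomorphism is the identity.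

\begin{theorem}\label{thm:main}
The variety $\mathcal V$ of Definition~\ref{def:V}, which has eleven operations, each of arity one or two, and is defined by finitely many identities, has the following properties:
\begin{enumerate}
\item[(a)] there is a full embedding $\Phi:\mathbb{D}G\to\mathcal V$, so $\mathcal V$ is alg-universal;
\item[(b)] if $U,U'$ are rigid finitely generated algebras of $\mathcal V$, then $|\mathrm{Hom}(U,U')|\le 1$.
\end{enumerate}
Consequently $\mathcal V$ is not finitarily universal.
\end{theorem}

So the answer is negative whether ``finitary similarity type'' means that all arities are finite or that there are finitely many operations, all of finite arity.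

\begin{proof}[Proof that (b) implies the last statement]
Let $X_0$ be the digraph with one vertex and no arcs, and $Y_0=(\{0,1\},\{(0,1)\})$. Both are rigid: an endomorphism of $Y_0$ must map the only arc to itself. Moreover $|\mathrm{Hom}(X_0,Y_0)|=2$. A full embedding $\mathbb{D}G_{\mathrm{fin}}\to\mathcal V^{[\mathrm{fin}]}$ would yield rigid finitely generated algebras $U,U'$ with $|\mathrm{Hom}(U,U')|=2$, contradicting (b).
\end{proof}

The mechanism is visible on a purely combinatorial model, treated in Section~\ref{sec:hyper}: hypergraphs whose vertices carry labels in $\omega=\{0,1,2,\dots\}$, with maps that may only raise labels. If a largest label occurs, everything collapses onto one vertex; if the labels are unbounded, the collapse is impossible and full embeddings appear. Section~\ref{sec:variety} turns this model into a variety in which the levels of a finitely generated algebra are bounded by those of its generators, and Section~\ref{sec:universal} proves (a). The price of working in a variety is that the labels need no longer be natural numbers; Sections~\ref{sec:labels} and~\ref{sec:collapse} deal with arbitrary labels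 and prove (b). Section~\ref{sec:class} lists the rigid finitely generated algebras.

\section{Labeled hypergraphs}\label{sec:hyper}

For an element $v$ write $\hat v=(v,v,v)$.

\begin{definition}
A \emph{labeled hypergraph} is a triple $(V,\lambda,H)$ where $V$ is a nonempty set, $\lambda:V\to\omega$, and $H\subseteq V^3$ contains $\hat v$ for every $v\in V$. A \emph{morphism} $(V,\lambda,H)\to(V',\lambda',H')$ is a map $f:V\to V'$ with $\lambda'(f(v))\ge\lambda(v)$ for all $v\in V$ and $f(H)\subseteq H'$, where $f$ acts on triples entrywise. Let $\mathbb{LH}$ be the category of labeled hypergraphs.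
\end{definition}

The diagonal triples $\hat v$ make collapsing cheap.

\begin{proposition}\label{prop:toy}
If $(V,\lambda,H)$ is rigid and $\lambda$ attains a maximum, then $|V|=1$. Hence there is at most one morphism between any two rigid labeled hypergraphs with a largest label, in particular between any two finite rigid ones.
\end{proposition}

\begin{proof}
Let $\lambda(v^*)$ be the maximum. The constant map $v\mapsto v^*$ does not lower labels and sends every triple to $\widehat{v^*}\in H$, so it is an endomorphism. By rigidity it is the identity, so $V=\{v^*\}$. Into a one-element set there is only one map.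
\end{proof}

This is the model for Theorem~\ref{thm:main}(b). We now show that without a largest label the situation is completely different.

\subsection*{A rigid hypergraph with unbounded labels}

Take vertices $b_1,b_2,b_3,\dots$ with $\lambda(b_n)=n$. We want triples that make the identity the only endomorphism. Two obstacles show what is needed. If we recorded only the pairs $(b_k,b_{k+1})$, together with all $(b_k,b_k)$, then the map $b_1\mapsto b_2$, $b_k\mapsto b_k$ $(k\ge2)$ would be a nonidentity endomorphism, since it hides a pair in the diagonal. So we add a further entry, a \emph{witness} $b_n$ with $n$ arbitrary: since labels only rise, the image of a witness with large $n$ differs from any prescribed vertex, and the image triple cannot be diagonal. Secondly, the shift $b_k\mapsto b_{k+1}$ respects succession even in the presence of witnesses, so the starting vertex $b_1$ must be marked.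

Let $\mathfrak B=(B,\lambda,H_{\mathfrak B})$, where $B=\{b_n:n\ge1\}$, $\lambda(b_n)=n$, and $H_{\mathfrak B}$ consists of the diagonal triples $\hat b_n$ and, for all $n,k\ge1$, the
\[
\text{\emph{start triples} }(b_n,b_1,b_1)\quad\text{and \emph{step triples} }(b_n,b_k,b_{k+1}).
\]

\begin{lemma}\label{lem:B}
The labeled hypergraph $\mathfrak B$ is rigid.
\end{lemma}

\begin{proof}
Let $f$ be an endomorphism, $f(b_n)=b_{g(n)}$. Since labels do not drop, $g(n)\ge n$.

\emph{$g(1)=1$.} Choose $n>g(1)$. The start triple $(b_n,b_1,b_1)$ goes to $(b_{g(n)},b_{g(1)},b_{g(1)})\in H_{\mathfrak B}$. It is not diagonal, because $g(n)\ge n>g(1)$. It is not a step triple, because its last two entries agree. So it is a start triple, and $g(1)=1$.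

\emph{$g(k+1)=g(k)+1$.} Choose $n>g(k)$. The step triple $(b_n,b_k,b_{k+1})$ goes to $(b_{g(n)},b_{g(k)},b_{g(k+1)})\in H_{\mathfrak B}$. It is not diagonal, because $g(n)\ge n>g(k)$. It is not a start triple, because $g(k+1)\ge k+1\ge2$. So it is a step triple, and $g(k+1)=g(k)+1$.

By induction $g(n)=n$ for all $n$.
\end{proof}

\subsection*{Encoding digraphs}

Now let $G=(X,E)$ be a digraph. We add the elements of $X$ to $\mathfrak B$ as vertices with label $0$. The arcs are recorded by triples that contain elements of $X$ and an element of $B$, so that they cannot be hidden in the diagonal once $X$ and $B$ are known to be kept apart. A further set of triples guards the elements of $X$ against being mapped into $B$; in a digraph without arcs, nothing else would forbid it. Let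
\[
\mathfrak H(G)=(X\sqcup B,\ \lambda,\ H_G),\qquad \lambda(x)=0\ (x\in X),\quad \lambda(b_n)=n,
\]
where $H_G$ consists of $H_{\mathfrak B}$, the diagonal triples $\hat x$ $(x\in X)$, and the
\[
\text{\emph{arc triples} }(x,y,b_1),\ (x,y)\in E,\qquad
\text{\emph{guard triples} }(x,b_n,x),\ x\in X,\ n\ge1.
\]
(Formally, $X\sqcup B=(X\times\{0\})\cup(\{1,2,\dots\}\times\{1\})$; we write $x$ for $(x,0)$ and $b_n$ for $(n,1)$.) Note that
\begin{equation}\label{eq:firstB}
\text{a triple of $H_G$ whose first entry is in $B$ belongs to $H_{\mathfrak B}$.}
\end{equation}

\begin{proposition}\label{prop:DGtoLH}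
The assignment $G\mapsto\mathfrak H(G)$, $\varphi\mapsto\varphi\sqcup\mathrm{id}_B$, is a full embedding $\mathbb{D}G\to\mathbb{LH}$.
\end{proposition}

\begin{proof}
If $\varphi:G\to G'$ is a digraph homomorphism, then $\varphi\sqcup\mathrm{id}_B$ preserves labels, sends diagonal, arc and guard triples to triples of the same kind, and fixes every triple of $H_{\mathfrak B}$; so it is a morphism. The functor is clearly faithful. It is injective on objects, since $X$ is recovered from the vertices with label $0$ and $E$ from the triples $(x,y,b_1)$ with $x,y\in X$.

For fullness let $f:\mathfrak H(G)\to\mathfrak H(G')$ be a morphism, with $G=(X,E)$ and $G'=(X',E')$.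

\emph{$f$ is the identity on $B$.} Since $\lambda(f(b_n))\ge n\ge1$, we have $f(B)\subseteq B$. Triples of $H_{\mathfrak B}$ go to triples of $H_{G'}$ with first entry in $B$, that is, into $H_{\mathfrak B}$ by \eqref{eq:firstB}. So $f|_B$ is an endomorphism of $\mathfrak B$, and Lemma~\ref{lem:B} applies.

\emph{$f(X)\subseteq X'$.} Suppose $f(x)=b_l$ with $x\in X$. The guard triple $(x,b_{l+1},x)$ goes to $(b_l,b_{l+1},b_l)$, which by \eqref{eq:firstB} lies in $H_{\mathfrak B}$. It is not diagonal. It is not a start triple, since $b_{l+1}\ne b_1$. It is not a step triple, since its third entry is not $b_{l+2}$. This is a contradiction.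

\emph{$f|_X$ is a digraph homomorphism.} If $(x,y)\in E$, then $(f(x),f(y),b_1)\in H_{G'}$ with $f(x),f(y)\in X'$. This triple is not in $H_{\mathfrak B}$, as its first entry is in $X'$; not diagonal, as its first entry is in $X'$ and its third in $B$; and not a guard triple, as its second entry is in $X'$. So it is an arc triple, and $(f(x),f(y))\in E'$.

Thus $f=\varphi\sqcup\mathrm{id}_B$ with $\varphi=f|_X$ a digraph homomorphism.
\end{proof}

So labeled hypergraphs behave as we want: $\mathbb{D}G$ embeds fully, but by Proposition~\ref{prop:toy} not even $\mathbb{D}G_{\mathrm{fin}}$ embeds fully among those with a largest label. It remains to present them as algebras of a variety in which finite generation forces a largest label, and to control the other algebras that the variety inevitably contains.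

\section{The variety}\label{sec:variety}

\subsection{Two sorts}\label{ss:two}

We use two-sorted algebras $(A,I)$. The elements of $I$ are labels. The elements of $A$ are hyperedges, the vertices $v$ being identified with the degenerate hyperedges $\hat v$; an operation $p_k$ sends a hyperedge to its $k$-th vertex. One point needs thought. Homomorphisms preserve operations exactly, so how can they be allowed to \emph{raise} labels? The solution is to replace a vertex with label $\lambda(v)$ by a ladder of copies of $v$, one at each level $0,1,\dots,\lambda(v)$. There is an operation $\tau:A\to I$ that reads off the level, and an operation $m(a,x)$ that truncates $a$ to level at most $x$. A homomorphism preserves levels and truncation, so it has to send the ladder of $v$ to a ladder that is at least as tall. Since no operation raises levels in $A$, every level is bounded by the level of one of the generators.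

On $I$ we want the operations of $\omega$ that fix the labels under homomorphisms: $0$, successor $\sigma$, predecessor $\pi$, and minimum $\wedge$. We also want to impose implications such as ``if $x\ge1$ then $\sigma\pi x=x$''. To express them by identities we add a conditional $\gamma$; think of $\gamma(x,y)$ as ``$y$ if $x\ge1$, and $0$ otherwise''.

\begin{definition}\label{def:T}
Let $\mathcal T$ be the class of pairs $(A,I)$ of nonempty sets with operations
\[
p_1,p_2,p_3:A\to A,\quad \tau:A\to I,\quad m:A\times I\to A,\quad \wedge,\gamma:I\times I\to I,\quad 0\in I,\quad \sigma,\pi:I\to I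
\]
that satisfy the following for all $a\in A$, $x,y,z,w\in I$ and $k,l\in\{1,2,3\}$, where $x\le y$ means $x\wedge y=x$.
\begin{enumerate}
\item[(I1)] $(I,\wedge)$ is a semilattice (that is, $\wedge$ is associative, commutative and idempotent), and $0\le x$.
\item[(I2)] $\sigma(x\wedge y)=\sigma x\wedge\sigma y$, \ $\pi(x\wedge y)=\pi x\wedge\pi y$, \ $\gamma(x\wedge y,z\wedge w)=\gamma(x,z)\wedge\gamma(y,w)$.
\item[(I3)] $x\le\sigma x$, \ $\pi\sigma x=x$, \ $\pi0=0$.
\item[(I4)] $\gamma(\sigma0,x)=x$, \ $\gamma(0,x)=0$, \ $\gamma(x,y)\le y$, \ $\gamma(x,y)\wedge\sigma0\le x$, \ $\gamma(x,\sigma\pi x)=x$.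
\item[(A1)] $p_kp_la=p_la$.
\item[(A2)] $\tau(p_ka)=\tau(a)$, \ $\tau(m(a,x))=\tau(a)\wedge x$.
\item[(A3)] $m(a,\tau(a))=a$, \ $m(m(a,x),y)=m(a,x\wedge y)$, \ $p_km(a,x)=m(p_ka,x)$.
\end{enumerate}
A morphism $(A,I)\to(A',I')$ is a pair of maps $f_A:A\to A'$, $f_I:I\to I'$ preserving all operations. An algebra $(I;\wedge,0,\sigma,\pi,\gamma)$ satisfying (I1)--(I4) is called a \emph{label algebra}.
\end{definition}

By (I2), $\sigma$ and $\pi$ are monotone, and $\gamma$ is monotone in each argument.

\begin{example}\label{ex:omega}
Let $L$ be $\omega$, or $\omega\cup\{\infty\}$ with largest element $\infty$. Put $x\wedge y=\min(x,y)$, $\sigma x=x+1$ and $\pi x=\max(x-1,0)$ for $x\in\omega$, $\sigma\infty=\pi\infty=\infty$, and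
\[
\gamma(0,y)=0,\qquad \gamma(x,y)=y\quad(x\ge1).
\]
Then $L$ is a label algebra. (I1) and (I3) are immediate. In (I2), $\sigma$ and $\pi$ are monotone maps of a chain, hence preserve $\min$. For $\gamma$: if $x\wedge y\ge1$, then both sides are $z\wedge w$; if $x\wedge y=0$, then one of $x,y$ is $0$ and both sides are $0$. In (I4) the first three statements are immediate. If $x=0$, the fourth reads $0\wedge1\le0$ and the fifth $\gamma(0,1)=0$. If $x\ge1$, then $\gamma(x,y)\wedge1\le1\le x$, and $\gamma(x,\sigma\pi x)=\sigma\pi x=x$.

The one-element set $\{0\}$ is also a label algebra.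
\end{example}

\subsection{One sort}\label{ss:one}

To get a variety in the usual sense we put the two sorts into one set, the product $A\times I$. A binary operation $\delta$ recombines coordinates, and thereby remembers the product decomposition. For $(A,I)\in\mathcal T$ let $[A,I]$ be the set $A\times I$ with the eleven operations
\begin{gather*}
\delta((a,i),(b,j))=(a,j),\qquad \bar p_k(a,i)=(p_ka,i)\ \ (k=1,2,3),\\
\bar m((a,i),(b,j))=(m(a,j),i),\qquad \bar\tau(a,i)=(a,\tau a),\\
(a,i)\,\bar\wedge\,(b,j)=(a,i\wedge j),\qquad \bar\gamma((a,i),(b,j))=(a,\gamma(i,j)),\\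
\bar0(a,i)=(a,0),\qquad \bar\sigma(a,i)=(a,\sigma i),\qquad \bar\pi(a,i)=(a,\pi i).
\end{gather*}
The constant $0$ has become a unary operation $\bar0$, so all arities are one or two.

\begin{definition}\label{def:V}
Let $\mathcal V$ be the variety of this type given by the following finitely many identities.
\begin{enumerate}
\item[(V1)] $\delta(x,x)=x$, \ $\delta(\delta(x,y),z)=\delta(x,z)=\delta(x,\delta(y,z))$.
\item[(V2)] $\bar p_k\delta(x,y)=\delta(\bar p_kx,y)$; \ $\bar m(\delta(x,z),\delta(w,y))=\delta(\bar m(x,y),z)$; \ $\bar\tau\delta(x,y)=\bar\tau x=\delta(x,\bar\tau x)$; \ $\bar0x=\delta(x,\bar0y)$; \ $\bar\sigma\delta(x,y)=\delta(x,\bar\sigma y)$; \ $\bar\pi\delta(x,y)=\delta(x,\bar\pi y)$; \ $\delta(x,z)\,\bar\wedge\,\delta(w,y)=\delta(x,z\,\bar\wedge\,y)$; \ $\bar\gamma(\delta(x,z),\delta(w,y))=\delta(x,\bar\gamma(z,y))$.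
\item[(V3)] The translations of (I1)--(A3), where each inequality $x\le y$ is read as the identity $x\wedge y=x$. For a two-sorted term $s$ let $s^*$ arise by putting bars on all operations and replacing the variables of both sorts by distinct one-sorted variables; each $0$ becomes $\bar0(v)$ with a variable $v$. An identity $s=t$ of sort $A$ becomes $\delta(s^*,z)=\delta(t^*,z)$, and one of sort $I$ becomes $\delta(z,s^*)=\delta(z,t^*)$, where $z$ is a new variable.
\end{enumerate}
\end{definition}

For example, $p_km(a,x)=m(p_ka,x)$ becomes $\delta(\bar p_k\bar m(u,v),z)=\delta(\bar m(\bar p_ku,v),z)$, which compares first coordinates only.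

\begin{lemma}\label{lem:onesort}
The nonempty algebras in $\mathcal V$ are, up to isomorphism, exactly the $[A,I]$ with $(A,I)\in\mathcal T$. The homomorphisms $[A,I]\to[A',I']$ are exactly the maps $f_A\times f_I$ with $(f_A,f_I)$ a morphism of $\mathcal T$. The nonempty subalgebras of $[A,I]$ are exactly the sets $A_0\times I_0$ with nonempty $A_0\subseteq A$, $I_0\subseteq I$ such that $(A_0,I_0)$ is closed under the operations of $(A,I)$.
\end{lemma}

\begin{proof}
\emph{Each $[A,I]$ is in $\mathcal V$.} (V1) is immediate. For (V2) let $x=(a,i)$, $y=(b,j)$, $z=(c,q)$, $w=(d,r)$. Then $\delta(x,y)=(a,j)$, $\delta(x,z)=(a,q)$ and $\delta(w,y)=(d,j)$. In the order of the list, all sides of the identities are equal to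
\[
(p_ka,j),\ \ (m(a,j),q),\ \ (a,\tau a),\ \ (a,0),\ \ (a,\sigma j),\ \ (a,\pi j),\ \ (a,q\wedge j),\ \ (a,\gamma(q,j)).
\]
For (V3), induction on $s$ shows that the first coordinate of $s^*$ (if $s$ has sort $A$), respectively the second coordinate (if $s$ has sort $I$), is the value of $s$ when variables of sort $A$ are replaced by first coordinates and variables of sort $I$ by second coordinates. So the identities (V3) hold if and only if (I1)--(A3) hold.

\emph{Each nonempty $U\in\mathcal V$ is some $[A,I]$.} Fix $e\in U$ and put $A=\delta(U,e)$, $I=\delta(e,U)$. The map $U\to A\times I$, $x\mapsto(\delta(x,e),\delta(e,x))$, is a bijection with inverse $(a,i)\mapsto\delta(a,i)$. Indeed, (V1) gives $\delta(\delta(x,e),\delta(e,x))=\delta(x,x)=x$; and for $a=\delta(x,e)$, $i=\delta(e,y)$ it gives $\delta(a,i)=\delta(x,y)$, $\delta(\delta(x,y),e)=\delta(x,e)=a$ and $\delta(e,\delta(x,y))=\delta(e,y)=i$. Since $\delta(\delta(a,i),\delta(b,j))=\delta(a,j)$, we may identify $U$ with $A\times I$ so that $\delta((a,i),(b,j))=(a,j)$. With $x,y,z,w$ as above, (V2) now says the following.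
\begin{itemize}
\item $\bar p_k(a,j)=\delta(\bar p_k(a,i),(b,j))$: its second coordinate is $j$, and its first coordinate equals that of $\bar p_k(a,i)$ for every $i$. So $\bar p_k(a,j)=(p_ka,j)$ for a map $p_k:A\to A$.
\item $\bar m((a,q),(d,j))$ has second coordinate $q$, and its first coordinate equals that of $\bar m((a,i),(b,j))$ for all $i$ and $b$. So it is $(m(a,j),q)$ for a map $m:A\times I\to A$.
\item $\bar\tau(a,j)=\bar\tau(a,i)$ has first coordinate $a$. So $\bar\tau(a,i)=(a,\tau a)$ for a map $\tau:A\to I$.
\item $\bar0(a,i)$ has first coordinate $a$, and its second coordinate is that of $\bar0(y)$ for every $y$. So $\bar0(a,i)=(a,0)$ for a fixed element $0\in I$.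
\item $\bar\sigma(a,j)$ has first coordinate $a$, and its second coordinate is that of $\bar\sigma(b,j)$ for every $b$. So $\bar\sigma(a,j)=(a,\sigma j)$; in the same way $\bar\pi(a,j)=(a,\pi j)$.
\item $(a,q)\,\bar\wedge\,(d,j)$ has first coordinate $a$, and its second coordinate is that of $(c,q)\,\bar\wedge\,(b,j)$ for all $c,b$. So it is $(a,q\wedge j)$; in the same way $\bar\gamma((a,q),(d,j))=(a,\gamma(q,j))$.
\end{itemize}
So the operations of $U$ come from operations on $(A,I)$, and (V3) gives (I1)--(A3) as above.

\emph{Homomorphisms.} Let $F:[A,I]\to[A',I']$ be a homomorphism, and fix $a_0\in A$, $i_0\in I$. From $F(a,i)=\delta(F(a,i_0),F(a_0,i))$ we see that the first coordinate of $F(a,i)$ depends only on $a$ and the second only on $i$. So $F=f_A\times f_I$. Any map of this form preserves $\delta$, and by the formulas for the barred operations it preserves the others if and only if $(f_A,f_I)$ is a morphism.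

\emph{Subalgebras.} If $S\subseteq A\times I$ is nonempty and closed under $\delta$, then $(a,i),(b,j)\in S$ implies $(a,j)\in S$; so $S$ is the product of its projections $A_0$ and $I_0$. Conversely, every product $A_0\times I_0$ is closed under $\delta$. Again by the formulas, it is closed under the other operations if and only if $(A_0,I_0)$ is closed under those of $(A,I)$.
\end{proof}

In particular, $[A,I]$ is rigid if and only if the identity is the only endomorphism of $(A,I)$ in $\mathcal T$.

\begin{remark}\label{rem:empty}
The type has no nullary symbols. If empty algebras are admitted, the empty algebra lies in $\mathcal V$; it is rigid and finitely generated, has exactly one homomorphism into each algebra, and receives none from nonempty algebras.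
\end{remark}

\section{Alg-universality}\label{sec:universal}

We now carry out the ladder construction of Section~\ref{ss:two}. For a labeled hypergraph $\mathfrak G=(V,\lambda,H)$ let
\begin{gather*}
A_{\mathfrak G}=\{(h,0):h\in H\}\cup\{(\hat v,k):v\in V,\ 0\le k\le\lambda(v)\},\\
p_l(h,k)=(\widehat{h_l},k),\qquad \tau(h,k)=k,\qquad m((h,k),x)=(h,\min(k,x)),
\end{gather*}
where $h=(h_1,h_2,h_3)$ and $x\in\omega$. The operations stay inside $A_{\mathfrak G}$: an element with $k\ge1$ has the form $(\hat v,k)$, it is fixed by all $p_l$, and its truncations are lower rungs of the same ladder; for $k=0$ this is clear. The identities (A1)--(A3) follow from $p_k(\widehat{h_l},n)=(\widehat{h_l},n)$ and from the rules for $\min$. With $\omega$ as in Example~\ref{ex:omega}, $(A_{\mathfrak G},\omega)\in\mathcal T$.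

\begin{proposition}\label{prop:LHtoV}
The assignment $\mathfrak G\mapsto[A_{\mathfrak G},\omega]$ extends to a full embedding $\mathbb{LH}\to\mathcal V$. It sends a morphism $f$ to $f_A\times\mathrm{id}_\omega$ with $f_A(h,k)=(f(h),k)$.
\end{proposition}

\begin{proof}
Let $\mathfrak G=(V,\lambda,H)$ and $\mathfrak G'=(V',\lambda',H')$. If $f:\mathfrak G\to\mathfrak G'$ is a morphism, then $f_A$ maps $A_{\mathfrak G}$ into $A_{\mathfrak G'}$, since $f(h)\in H'$ for $h\in H$, $f(\hat v)=\widehat{f(v)}$, and $k\le\lambda(v)$ implies $k\le\lambda'(f(v))$. It evidently commutes with $p_l$, $\tau$ and $m$. Thus we have a functor, and it is faithful since $f_A(\hat v,0)=(\widehat{f(v)},0)$. It is injective on objects: $A_{\mathfrak G}$ is the set of first coordinates of the underlying set $A_{\mathfrak G}\times\omega$, and then $H=\{h:(h,0)\in A_{\mathfrak G}\}$, $V=\{v:\hat v\in H\}$, and $\lambda(v)$ is the largest $k$ with $(\hat v,k)\in A_{\mathfrak G}$.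

For fullness let $(f_A,f_I):(A_{\mathfrak G},\omega)\to(A_{\mathfrak G'},\omega)$ be a morphism of $\mathcal T$; by Lemma~\ref{lem:onesort} every homomorphism arises in this way. Since $f_I$ preserves $0$ and $\sigma$, it is the identity, and so $f_A$ preserves levels: $\tau(f_A(a))=\tau(a)$. The element $(\hat v,0)$ is fixed by $p_1$ and has level $0$. The same holds for its image, so $f_A(\hat v,0)=(\widehat{f(v)},0)$ for a unique $f(v)\in V'$. For $1\le k\le\lambda(v)$ the element $f_A(\hat v,k)$ has level $k\ge1$, so it is $(\hat w,k)$ for some $w\in V'$ with $k\le\lambda'(w)$. Applying $m(\cdot,0)$ we get $w=f(v)$. Hence $f_A(\hat v,k)=(f(\hat v),k)$, and $k=\lambda(v)$ shows $\lambda(v)\le\lambda'(f(v))$; this is trivial if $\lambda(v)=0$. Finally, for $h\in H$ we have $f_A(h,0)=(h',0)$ with $h'\in H'$, and applying $p_l$ gives $h'_l=f(h_l)$. So $f(h)=h'\in H'$. Thus $f$ is a morphism of $\mathbb{LH}$ and induces $f_A$.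
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $\Phi(G)=[A_{\mathfrak H(G)},\omega]$, the composition of the full embeddings of Propositions~\ref{prop:DGtoLH} and~\ref{prop:LHtoV}.
\end{proof}

\section{Label algebras}\label{sec:labels}

In an arbitrary algebra $[A,I]$ of $\mathcal V$ the labels form an arbitrary label algebra. This section shows that it still has a useful numerical coordinate. Let $I$ be a label algebra and put
\[
i_k=\sigma^k0,\qquad C=\{i_k:k\in\omega\}.
\]
By (I3), $i_k\le i_{k+1}$ and $\pi i_{k+1}=i_k$. Since $\pi$ is monotone, also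
\begin{equation}\label{eq:pi}
\pi x\le\pi\sigma x=x\qquad(x\in I).
\end{equation}

\begin{lemma}\label{lem:distinct}
If $|I|>1$, then the elements $i_k$ $(k\in\omega)$ are distinct.
\end{lemma}

\begin{proof}
If $i_k=i_l$ with $k<l$, then applying $\pi^k$ gives $0=i_{l-k}\ge i_1$, so $\sigma0=0$. Then $x=\gamma(\sigma0,x)=\gamma(0,x)=0$ for all $x\in I$.
\end{proof}

Assume $|I|>1$ for the rest of this section. For $x\in I$ the set $\{k:i_k\le x\}$ is an initial segment of $\omega$ containing $0$. Put
\[
\kappa(x)=\sup\{k:i_k\le x\}\in\omega\cup\{\infty\},\qquad I_\infty=\{x\in I:\kappa(x)=\infty\}.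
\]
So $i_k\le x$ if and only if $k\le\kappa(x)$ $(k\in\omega)$, and $I_\infty$ consists of the labels above all standard labels $i_k$. In the next lemma $\infty\pm1=\infty$.

\begin{lemma}\label{lem:kappa}
For all $x,y\in I$ and $k\in\omega$:
\begin{enumerate}
\item[($\kappa$1)] $\kappa(i_k)=k$ and $\kappa(x\wedge y)=\min(\kappa(x),\kappa(y))$.
\item[($\kappa$2)] $\kappa(\sigma x)=\kappa(x)+1$.
\item[($\kappa$3)] If $\kappa(x)\ge1$, then $\gamma(x,y)=y$ and $\sigma\pi x=x$.
\item[($\kappa$4)] $\kappa(\pi x)=\max(\kappa(x)-1,0)$.
\item[($\kappa$5)] If $\kappa(x)=0$, then $\kappa(\gamma(x,y))=0$.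
\end{enumerate}
\end{lemma}

\begin{proof}
($\kappa$1) If $i_l\le i_k$ with $l>k$, then $i_l=i_k$, contradicting Lemma~\ref{lem:distinct}; so $\kappa(i_k)=k$. For the second part, $i_k\le x\wedge y$ if and only if $i_k\le x$ and $i_k\le y$.

($\kappa$2) We have $i_1=\sigma0\le\sigma x$. If $i_k\le x$, then $i_{k+1}\le\sigma x$; conversely $i_{k+1}\le\sigma x$ implies $i_k=\pi i_{k+1}\le\pi\sigma x=x$.

($\kappa$3) By (I4) and monotonicity, $y=\gamma(i_1,y)\le\gamma(x,y)\le y$. Hence $x=\gamma(x,\sigma\pi x)=\sigma\pi x$.

($\kappa$4) If $\kappa(x)\ge1$, then $x=\sigma\pi x$ by ($\kappa$3), and $\kappa(x)=\kappa(\pi x)+1$ by ($\kappa$2). If $\kappa(x)=0$, use $\pi x\le x$.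

($\kappa$5) If $i_1\le\gamma(x,y)$, then $i_1=\gamma(x,y)\wedge\sigma0\le x$ by (I4), so $\kappa(x)\ge1$.
\end{proof}

Consequently $I_\infty$ is closed under $\wedge,\sigma,\pi$; on $I_\infty$ the maps $\sigma$ and $\pi$ are mutually inverse; and $c\wedge x=c$ for $c\in C$, $x\in I_\infty$. We also see what $\gamma$ is for: it yields Lemma~\ref{lem:distinct} and the equality $\sigma\pi x=x$ in ($\kappa$3), by which $\kappa(x)$ determines $\kappa(\pi x)$.

\section{Rigid finitely generated algebras}\label{sec:collapse}

We want to repeat the collapse of Proposition~\ref{prop:toy}: choose an element of $A$ with the largest label and map everything to its truncations. The new difficulty is that $I$ need not be a chain, so finitely many generators need not have a largest label. The remedy is that rigidity also restricts $I$. The next lemma shows that an endomorphism of $I$ which lowers labels always extends to $(A,I)$, because the elements of $A$ can be truncated accordingly.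

\begin{lemma}\label{lem:lower}
Let $(A,I)\in\mathcal T$, and let $r$ be an endomorphism of the label algebra $I$ with $r(x)\le x$ for all $x$. Then $(h,r)$ with $h(a)=m(a,r(\tau a))$ is an endomorphism of $(A,I)$.
\end{lemma}

\begin{proof}
By (A2) and (A3), $h(p_ka)=m(p_ka,r(\tau a))=p_kh(a)$, and $\tau h(a)=\tau a\wedge r(\tau a)=r(\tau a)$. Finally, since $x\wedge r(x)=r(x)$,
\begin{align*}
h(m(a,x))&=m(m(a,x),r(\tau a\wedge x))=m(a,x\wedge r(\tau a)\wedge r(x))\\
&=m(a,r(\tau a)\wedge r(x))=m(h(a),r(x)).\qedhere
\end{align*}
\end{proof}

\begin{lemma}\label{lem:gen}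
Let $[A,I]$ be generated by $(a_1,j_1),\dots,(a_n,j_n)$, $n\ge1$. Then the label algebra $I$ is generated by the finite set $J=\{j_s,\tau(a_s):1\le s\le n\}$, and for every $a\in A$ there is an $s$ with $\tau(a)\le\tau(a_s)$.
\end{lemma}

\begin{proof}
Let $I_0$ be the subalgebra of $I$ generated by $J$, and let
\[
A_0=\{m(pa_s,x):p\in\{\mathrm{id},p_1,p_2,p_3\},\ 1\le s\le n,\ x\in I_0\}.
\]
Then $A_0$ is closed under $p_k$, since $p_km(pa_s,x)=m(p_kpa_s,x)$ and $p_kp\in\{p_k,p\}$ by (A1). It is closed under $m(\cdot,y)$ for $y\in I_0$, since $m(m(pa_s,x),y)=m(pa_s,x\wedge y)$. Moreover $\tau(m(pa_s,x))=\tau(a_s)\wedge x\in I_0$, and $a_s=m(a_s,\tau(a_s))\in A_0$. So $A_0\times I_0$ is a subalgebra of $[A,I]$ containing the generators, and $A=A_0$, $I=I_0$. The last claim follows from $\tau(m(pa_s,x))\le\tau(a_s)$.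
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $[A,I]$ be rigid and finitely generated. Then either $I=\{0\}$, or $|I|>1$, $I=C\cup I_\infty$ and $|I_\infty|\le1$. In all cases $I$ is a chain, and there is $x^*\in A$ with $a=m(x^*,\tau(a))$ for all $a\in A$. In particular $\tau$ is injective and $p_k=\mathrm{id}_A$ for all $k$.
\end{proposition}

\begin{proof}
Let $(a_1,j_1),\dots,(a_n,j_n)$ be generators and $J$ as in Lemma~\ref{lem:gen}; here $n\ge1$, as $[A,I]$ is nonempty and there are no nullary operations. First suppose $|I|>1$. We apply Lemma~\ref{lem:lower} to three maps $r_0,r_1,r_2$ in turn. By rigidity each of them has to be the identity of $I$.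

\smallskip
\emph{Step 1: $I=C\cup I_\infty$.} Here we push every label that is not above all $i_k$ down to a standard one. Let $r_0(x)=x$ for $x\in I_\infty$ and $r_0(x)=i_{\kappa(x)}$ otherwise. Then $r_0(x)\le x$ and $r_0(0)=0$. Moreover $r_0$ preserves the other operations:
\begin{itemize}
\item[$\wedge$:] If both or neither of $x,y$ are in $I_\infty$, this follows from ($\kappa$1). If, say, $x\in I_\infty$ and $y\notin I_\infty$, then $\kappa(x\wedge y)=\kappa(y)$, and $r_0(x\wedge y)=i_{\kappa(y)}=x\wedge i_{\kappa(y)}=r_0(x)\wedge r_0(y)$.
\item[$\sigma,\pi$:] On $I_\infty$ this is clear. If $\kappa(x)<\infty$, then $r_0(\sigma x)=i_{\kappa(x)+1}=\sigma r_0(x)$ by ($\kappa$2), and $r_0(\pi x)=i_{\max(\kappa(x)-1,0)}=\pi r_0(x)$ by ($\kappa$4) and $\pi0=0$.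
\item[$\gamma$:] If $\kappa(x)\ge1$, then also $r_0(x)\ge i_1$, and by ($\kappa$3) both $r_0(\gamma(x,y))$ and $\gamma(r_0(x),r_0(y))$ equal $r_0(y)$. If $\kappa(x)=0$, then $r_0(x)=0$, and both are $0$, by ($\kappa$5) and by $\gamma(0,\cdot)=0$.
\end{itemize}
Hence $r_0=\mathrm{id}$, which means $I=C\cup I_\infty$. In particular, $\kappa(x)=0$ now implies $x=0$.

\smallskip
\emph{Step 2: $\sigma=\pi=\mathrm{id}$ on $I_\infty$.} Let $r_1=\mathrm{id}$ on $C$ and $r_1=\pi$ on $I_\infty$. By \eqref{eq:pi}, $r_1(x)\le x$. Note that $r_1(0)=0$ and that $r_1$ maps $I_\infty$ into itself. It is an endomorphism: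
\begin{itemize}
\item[$\wedge$:] For $c\in C$, $x\in I_\infty$ we have $c\wedge x=c=c\wedge\pi x$. Within $I_\infty$ use (I2); within the chain $C$ there is nothing to show.
\item[$\sigma,\pi$:] These map $C$ to $C$ and $I_\infty$ to $I_\infty$, and on $I_\infty$ they commute with $\pi$.
\item[$\gamma$:] If $\kappa(x)\ge1$, then $r_1(x)\ge i_1$, and both sides equal $r_1(y)$ by ($\kappa$3). If $\kappa(x)=0$, then $x=0=r_1(x)$, and both sides are $0$.
\end{itemize}
Hence $\pi=\mathrm{id}$ on $I_\infty$, and $\sigma=\sigma\pi=\mathrm{id}$ there.

\smallskip
\emph{Step 3: $|I_\infty|\le1$.} Now finite generation enters. The set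
\[
C\cup\{\text{meets of nonempty subsets of }J\cap I_\infty\}
\]
contains $0$ and $J$. It is closed under $\wedge$, under $\sigma$ and $\pi$ (by Step~2), and under $\gamma$ (whose value at $(x,y)$ is $y$ or $0$). So it is all of $I$. If $I_\infty\ne\emptyset$, then $J\cap I_\infty$ is nonempty and finite, and $g=\bigwedge(J\cap I_\infty)$ is the least element of $I_\infty$. Let $r_2=\mathrm{id}$ on $C$ and $r_2(x)=g$ for $x\in I_\infty$. Then $r_2(x)\le x$, and $r_2$ is an endomorphism: for $\wedge$ note $c\wedge x=c=c\wedge g$ for $c\in C$, $x\in I_\infty$, and $x\wedge y\in I_\infty$ for $x,y\in I_\infty$; $\sigma$ and $\pi$ are the identity on $I_\infty$ and preserve $C$; for $\gamma$ argue as in Step~2. Hence $r_2=\mathrm{id}$ and $I_\infty=\{g\}$.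

\smallskip
\emph{Step 4: the collapse.} We no longer assume $|I|>1$. In all cases $I$ is a chain: this is trivial for $I=\{0\}$, and otherwise $I$ is $C$ or $C\cup\{g\}$ with $g$ above $C$. So we can choose $s$ such that $\tau(a_s)$ is largest among $\tau(a_1),\dots,\tau(a_n)$. Put $x^*=p_1a_s$. By Lemma~\ref{lem:gen}, $\tau(x^*)=\tau(a_s)\ge\tau(a)$ for all $a\in A$. Let $h(a)=m(x^*,\tau(a))$. Then $(h,\mathrm{id}_I)$ is an endomorphism of $(A,I)$:
\begin{itemize}
\item $\tau h(a)=\tau(x^*)\wedge\tau(a)=\tau(a)$, by maximality;
\item $p_kh(a)=m(p_kp_1a_s,\tau(a))=m(x^*,\tau(a))=m(x^*,\tau(p_ka))=h(p_ka)$;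
\item $h(m(a,x))=m(x^*,\tau(a)\wedge x)=m(h(a),x)$.
\end{itemize}
By rigidity $h=\mathrm{id}_A$, that is, $a=m(x^*,\tau(a))$ for all $a$. So $a$ is determined by $\tau(a)$, and $\tau$ is injective. As $\tau(p_ka)=\tau(a)$, also $p_ka=a$.
\end{proof}

\begin{example}
Step 3 depends on Step 2. Let $I$ be the chain $\omega$ followed by a copy of $\mathbb Z$, with $\sigma$ and $\pi$ acting on $\omega$ as in Example~\ref{ex:omega} and on $\mathbb Z$ as $z\mapsto z+1$ and $z\mapsto z-1$, and $\gamma$ given by the rule of Example~\ref{ex:omega}; the verification there applies. This label algebra is generated by any single $z\in\mathbb Z$ and satisfies $I=C\cup I_\infty$, but $I_\infty=\mathbb Z$ has no least element. The map $r_1$, which shifts $\mathbb Z$ down by one, is what excludes such $I$.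
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
If $U$ or $U'$ is empty, see Remark~\ref{rem:empty}. Otherwise, by Lemma~\ref{lem:onesort}, we may assume $U=[A,I]$ and $U'=[A',I']$. Let $(f_A,f_I)$ and $(e_A,e_I)$ be two morphisms $(A,I)\to(A',I')$, and let $i'_k$, $I'_\infty$, $\tau'$ refer to $(A',I')$.

Both $f_I$ and $e_I$ send $i_k$ to $i_k'$, so they agree on $C$. If $I\ne C$, then by Proposition~\ref{prop:rigid} $I=C\cup\{g\}$ with $g\ge i_k$ for all $k$. Then $f_I(g)$ and $e_I(g)$ are above all $i_k'$. If $|I'|>1$, both lie in $I'_\infty$, which has at most one element by Proposition~\ref{prop:rigid}; if $|I'|=1$, there is nothing to show. So $f_I=e_I$.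

Finally $\tau'f_A(a)=f_I(\tau a)=e_I(\tau a)=\tau'e_A(a)$ for all $a\in A$, and $\tau'$ is injective. So $f_A=e_A$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}: not every alg-universal variety of a finitary similarity type is finitarily universal.

\section{Classification and sharpness}\label{sec:class}

Proposition~\ref{prop:rigid} is so restrictive that all rigid finitely generated algebras can be listed. For a label algebra $I$ and $t\in I$ let $R(I,t)=[A,I]$ with
\[
A=\{x\in I:x\le t\},\qquad p_k=\mathrm{id},\qquad \tau(a)=a,\qquad m(a,x)=a\wedge x.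
\]
The identities (A1)--(A3) are immediate. With the label algebras of Example~\ref{ex:omega} put, for $k\in\omega$,
\[
R_k=R(\omega,k),\quad R_k'=R(\omega\cup\{\infty\},k),\quad R_\infty=R(\omega\cup\{\infty\},\infty),\quad T=R(\{0\},0).
\]

Let $P$ be the poset on the set $\{R_k,R_k':k\in\omega\}\cup\{R_\infty,T\}$ that consists of the product order $\omega\times\{0,1\}$, with $R_k=(k,0)$ and $R_k'=(k,1)$, and of two more elements $R_\infty<T$ on top. Explicitly, for all $k,l\in\omega$,
\[
R_k\le R_l\iff k\le l,\qquad R_k'\le R_l'\iff k\le l,\qquad R_k\le R_l'\iff k\le l,\qquad R_k'\not\le R_l,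
\]
all $R_k,R_k'$ are strictly below $R_\infty$, and all other elements are strictly below $T$.

A category is \emph{thin} if each of its hom-sets has at most one element; a poset is regarded as a thin category with an arrow $p\to q$ whenever $p\le q$. The \emph{poset of isomorphism classes} of a thin category has $[K]\le[K']$ whenever there is an arrow $K\to K'$. A \emph{subposet} is a subset with the induced order.

\begin{theorem}\label{thm:class}
Let $\mathcal V$ be the variety of Definition~\ref{def:V} and $\Phi$ the full embedding of Section~\ref{sec:universal}.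
\begin{enumerate}
\item[(a)] The algebras $R_k,R'_k$ $(k\in\omega)$, $R_\infty$, $T$ are, up to isomorphism and without repetition, exactly the nonempty rigid finitely generated algebras of $\mathcal V$. The full subcategory they form is the poset $P$. (If the empty algebra is admitted, it is one more rigid object, strictly below all others.)
\item[(b)] A small category $\mathcal K$ all of whose endomorphisms are identities has a full embedding into $\mathcal V^{[\mathrm{fin}]}$ if and only if $\mathcal K$ is thin and the poset of its isomorphism classes is order-isomorphic to a subposet of $P$. This holds whether or not the empty algebra is admitted. In particular, the two-object category with one pair of parallel nonidentity arrows does not embed fully.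
\item[(c)] ``Finitely generated'' cannot be weakened to ``countably generated'' here: $\Phi$ restricts to a full embedding of the category of all at most countable digraphs, in particular of $\mathbb{D}G_{\mathrm{fin}}$, into the countable algebras of $\mathcal V$.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) \emph{The listed algebras are finitely generated.} By Lemma~\ref{lem:onesort}, the subalgebra generated by an element $(a,j)$ is $A_0\times I_0$, where $I_0$ contains $0,\sigma0,\sigma^20,\dots$, as well as $j$ and $\tau(a)$, and $A_0$ contains all $m(a,x)$ with $x\in I_0$. Hence $R_k$ is generated by $(k,0)$, $R_k'$ by $(k,\infty)$, and $R_\infty$ by $(\infty,0)$, since $\tau(\infty)=\infty$. The algebra $T$ has one element.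

\emph{Homomorphisms.} A morphism $R(I,t)\to R(I',t')$ satisfies $f_A=f_I|_A$, since $\tau$ and $\tau'$ are inclusions. Conversely, a homomorphism $f_I:I\to I'$ of label algebras restricts to a suitable $f_A$ if and only if $f_I(t)\le t'$. So we need the homomorphisms between $\omega$, $\omega\cup\{\infty\}$ and $\{0\}$. A homomorphism sends $i_k$ to $i'_k$, and elements above all $i_k$ to elements above all $i_k'$. Therefore:
\begin{itemize}
\item there is exactly one homomorphism $\omega\to\omega$, $\omega\to\omega\cup\{\infty\}$ and $\omega\cup\{\infty\}\to\omega\cup\{\infty\}$ each, the inclusion or the identity;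
\item there is no homomorphism $\omega\cup\{\infty\}\to\omega$;
\item each of the three has exactly one homomorphism to $\{0\}$;
\item there is no homomorphism from $\{0\}$ to $\omega$ or $\omega\cup\{\infty\}$, since $0=\sigma0$ would be preserved.
\end{itemize}
So all hom-sets have at most one element. The condition $f_I(t)\le t'$ becomes $k\le l$ for $R_k\to R_l$, $R_k\to R'_l$ and $R'_k\to R'_l$; it always holds when the target is $R_\infty$ and $f_I$ exists, or when the target is $T$; and it fails for $R_\infty\to R'_l$, where it reads $\infty\le l$. This gives exactly the order of $P$. In particular all listed algebras are rigid, and they are pairwise nonisomorphic because the order is antisymmetric.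

\emph{Completeness.} Let $[A,I]$ be rigid and finitely generated. By Proposition~\ref{prop:rigid}, $I$ is $\{0\}$, or $C$, or $C\cup\{g\}$ with $I_\infty=\{g\}$, where in the last two cases the $i_k$ are distinct. In these two cases the operations are forced: on $C$, $\wedge$ is the minimum, $\sigma i_k=i_{k+1}$, $\pi i_{k+1}=i_k$ and $\pi0=0$; further $c\wedge g=c$ for $c\in C$, and $\sigma g=\pi g=g$ since $\{g\}=I_\infty$ is closed under $\sigma,\pi$; and $\gamma$ is given by ($\kappa$3) and $\gamma(0,y)=0$, as $0$ is the only $x$ with $\kappa(x)=0$. So $I$ is isomorphic to $\{0\}$, $\omega$ or $\omega\cup\{\infty\}$. Let $x^*$ be as in Proposition~\ref{prop:rigid} and $t=\tau(x^*)$. Every element of $A$ has the form $m(x^*,x)$, and all $m(x^*,x)$ with $x\in I$ belong to $A$; so the image of the injective map $\tau$ is $\{t\wedge x:x\in I\}=\{x\in I:x\le t\}$. Since $\tau(m(a,x))=\tau(a)\wedge x$ and $p_k=\mathrm{id}$, the map $\tau$ induces an isomorphism $[A,I]\cong R(I,t)$. This algebra is isomorphic to one in the list.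

The statement on the empty algebra is Remark~\ref{rem:empty}.

\smallskip
(b) \emph{Necessity.} A full embedding sends every object of $\mathcal K$ to a rigid algebra of $\mathcal V^{[\mathrm{fin}]}$, and it preserves and reflects isomorphism of objects and the existence of arrows. By (a), $\mathcal K$ is thin, and its poset of isomorphism classes is order-isomorphic to a subposet of $P$ or, if the empty algebra is admitted, of the poset $P_\bot$ obtained by adding a new least element $\bot$ to $P$. But $P_\bot$ is itself order-isomorphic to a subposet of $P$ via
\[
\bot\mapsto R_0,\qquad R_k\mapsto R_{k+1},\qquad R'_k\mapsto R'_{k+1},\qquad R_\infty\mapsto R_\infty,\qquad T\mapsto T.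
\]
This map is injective. It preserves and reflects the order on $P$, because the relations defining $P$ depend on indices only through $k\le l$. And $R_0$ is the least element of $P$ and not the image of an element of $P$, so $\bot$ goes strictly below all other images.

\emph{Sufficiency.} Let $\mathcal K$ be thin, and let $e$ be an order-isomorphism from its poset of isomorphism classes onto a subposet of $P$. Send distinct objects $K$ of $\mathcal K$ to distinct isomorphic copies of the algebras $e([K])$; this is possible because $\mathcal K$ is small and every nonempty algebra has a proper class of isomorphic copies. Send each arrow to the unique homomorphism between the corresponding algebras. On both sides there is at most one arrow between two given objects, and it exists on one side if and only if it exists on the other. So this is a full embedding.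

The category with a parallel pair is not thin, so it does not embed fully.

\smallskip
(c) The set $X\sqcup B$ has at most $\max(\aleph_0,|X|)$ elements, hence so has $A_{\mathfrak H(G)}\times\omega$ for $G=(X,E)$. So $\Phi(G)$ is countable if $X$ is at most countable, and $\Phi$ is a full embedding by Section~\ref{sec:universal}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{chained}
\emph{Endomorphism Monoids Of Chained Graphs},
\url{https://pdfs.semanticscholar.org/e2a8/3c5fbe51d551981a631679292612743d9d2c.pdf}.
\end{thebibliography}

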